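# Adaptive queries to the Kolmogorov random strings: $\mathrm E\not\subseteq P_{n^\alpha\text{-T}}(R_C)$ for every $\alpha<1$

## 1. Four inputs, one query each

Take a procedure that works on the four inputs $00,01,10,11$. On input $y$ it asks one question of the form "is $q(y)$ in $R$?", where $R$ is a set of strings that we do not know, and then outputs a bit $\mathrm{out}(y;b)$ that depends on $y$ and on the answer $b\in\{0,1\}$ (with $1$ for yes). Suppose

| $y$ | $q(y)$ | $\mathrm{out}(y;0)$ | $\mathrm{out}(y;1)$ |
|---|---|---|---|
| $00$ | $0$ | $0$ | $1$ |
| $01$ | $1$ | $1$ | $0$ |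
| $10$ | $1$ | $0$ | $1$ |
| $11$ | $0110$ | $0$ | $1$ |

We want a function $h$ on the four inputs that the procedure fails to compute, whatever $R$ is. That is easy here, because $01$ and $10$ ask about the same string $1$. Put $h(01)=1-\mathrm{out}(01;0)=0$ and $h(10)=1-\mathrm{out}(10;1)=0$. If $1\notin R$, the procedure outputs $1\ne h(01)$ on input $01$. If $1\in R$, it outputs $1\neq h(10)$ on input $10$. We do not know the answer, but we have one input prepared for each answer.

Now change the table: all four inputs ask different strings, and $\mathrm{out}(y;b)=b$ throughout. Then no $h$ works against all $R$, because $R=\{q(y):h(y)=1\}$ makes the procedure compute $h$. But suppose we learn one fact about $R$, say that $0110\notin R$. Then $h(11)=1$ defeats the procedure again, since its answer on $11$ is forced to be $0$.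

So there are two ways to make progress against a query: many inputs share it, so that we can branch on its answer, or we know in advance that the answer is no. These notes are about oracles for which the second kind of knowledge is available, the sets of Kolmogorov random strings, and about procedures that ask many questions adaptively. The following definition fixes what such a procedure is. We write $\Sigma=\{0,1\}$, $\log=\log_2$, $\lambda$ for the empty string, and $R(q)\in\{0,1\}$ for the truth value of $q\in R$.

**Definition (query system).** A $k$-query system $S$ on a finite set $Y$ consists of functions $q_i:Y\times\Sigma^{i-1}\to\Sigma^*$ for $1\le i\le k$ and a function $\mathrm{out}:Y\times\Sigma^k\to\Sigma$. The string $q_i(y;b_1\dots b_{i-1})$ is the $i$-th query on $y$ when the previous answers are $b_1,\dots,b_{i-1}$. For an oracle $R$, the answer string $b^R(y)\in\Sigma^k$ is defined recursively by $b_i=R(q_i(y;b_1\dots b_{i-1}))$, and the value is $S^R(y)=\mathrm{out}(y;b^R(y))$.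

The table above is a $1$-query system on $\Sigma^2$. The queries in the definition are adaptive: the $i$-th one may depend on all earlier answers.

## 2. Random strings, bounded-query reductions, and the theorem

Fix a universal machine $U$, and let $C_U(x)$ be the length of a shortest program $p$ with $U(p)=x$. *Universal* means additively optimal: for every partial computable $V$ there is a constant $c_V$ with
$$C_U(x)\le C_V(x)+c_V\qquad\text{for all }x. \tag{1}$$
This is the only property of $U$ that we use. The set of Kolmogorov random strings is
$$R_{C_U}=\{x: C_U(x)>|x|\}.$$
For example, $0^n$ is computable from the binary representation of $n$, so $C_U(0^n)\le\log n+O(1)$ and $0^n\notin R_{C_U}$ for large $n$. The same principle gives many strings outside $R_{C_U}$: if a finite set of strings of length $\ell$ can be computed from little information and is small compared with $2^\ell$, then each member is described by that information plus its index in the set. Also recall that fewer than $2^N$ strings have complexity below $N$, because there are only $2^N-1$ programs shorter than $N$.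

Let $\mathrm E=\mathrm{DTIME}(2^{O(n)})$. For a real $\alpha$, $P_{n^\alpha\text{-T}}(R)$ is the class of languages decided by a polynomial-time oracle machine with oracle $R$ that makes at most $n^\alpha$ adaptive queries on every input of length $n$. The class $P_{n^\alpha\text{-tt}}(R)$ is defined in the same way with nonadaptive (truth-table) queries.

The paper "Limitations of Efficient Reducibility to the Kolmogorov Random Strings" is the source of the problem. The known results listed there are $\mathrm E\not\subseteq P_{n^\alpha\text{-tt}}(R_C)$ for every $\alpha<1$ and $\mathrm E\not\subseteq P_{n^\alpha\text{-T}}(R_C)$ for every $\alpha<\frac12$. The problem posed there is to show $\mathrm E\not\subseteq P_{n^\alpha\text{-T}}(R_C)$ for $\frac12\le\alpha<1$. In words: can every exponential-time language be decided efficiently with fewer than $n$ adaptive questions, in the sense of $n^\alpha$, about randomness? The answer is no.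

**Theorem 1.** There is $A\in\mathrm E$ such that for every universal $U$ the following holds. No oracle machine that, with oracle $R_{C_U}$, for all but finitely many $n$ runs in time $\le2^n$ and makes at most $n/(7\log n)$ adaptive queries on all inputs of length $n$, decides $A$ with oracle $R_{C_U}$. In particular $A\notin P_{n^\alpha\text{-T}}(R_{C_U})$ for every $\alpha<1$ and every $U$. Hence $\mathrm E\not\subseteq P_{n^\alpha\text{-T}}(R_{C_U})$ for all $\frac12\le\alpha<1$ and every $U$.

The single language $A$ serves all $U$ and all $\alpha<1$ at once.

## 3. One small set per branch reaches $\sqrt n$ queries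

**One query.** Let a machine, clocked so that it always stops, ask one query $q(y)$ on each $y\in\Sigma^n$. We look for $h:\Sigma^n\to\Sigma$ as in Section 1. If two inputs ask the same string, they defeat the machine as in the first example. Otherwise the $2^n$ queries are distinct, and since there are only $2^n-1$ strings of length below $n$, some input asks a string of length at least $n$. Let $y^*$ be the first such input and $q^*=q(y^*)$. The string $q^*$ can be computed from $n$, so $C_U(q^*)\le\log n+O(1)<n\le|q^*|$ for large $n$. Hence $q^*\notin R_{C_U}$, and $h(y^*)=1-\mathrm{out}(y^*;0)$ defeats the machine.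

**Several queries.** With more queries, one good input after the first query is not enough; we must keep a large set of inputs alive. Here is the natural extension. Let $s=\lceil4\log n\rceil$. We build a tree of answer strings $b$, called *live*, with sets $X_b\subseteq\Sigma^n$ of inputs that ask controlled queries along $b$. Start with $X_\lambda=\Sigma^n$. At stage $i$, for a live $b\in\Sigma^{i-1}$, write $X=X_b$ and $q(y)=q_i(y;b)$.

* If at least half of $X$ asks strings of length below $s+i$, then, as there are fewer than $2^{s+i}$ of them, one string $u$ is asked by at least $|X|/2^{s+i+1}$ members of $X$. Keep exactly the inputs that ask $u$, and make both $b0$ and $b1$ live with this set.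
* Otherwise, for each $\ell\ge s+i$ let $K_b\cap\Sigma^\ell$ consist of the $2^{\ell-s-i}$ strings of length $\ell$ asked most often by $X$ (all asked strings, if there are fewer). There are only $2^\ell$ strings of length $\ell$, so these account for at least a fraction $2^{-s-i}$ of the inputs in $X$ with a query of length $\ell$. Make only $b0$ live, with $X_{b0}=\{y\in X:q(y)\in K_b\}$. Again at least $|X|/2^{s+i+1}$ inputs survive.

A string $q\in K_b$ of length $\ell$ is described by $n$, $i$, the $i-1$ bits of $b$, and an index of $\ell-s-i$ bits. We can encode $n$ and $i$ by $3\log n+O(1)$ bits, so $C_U(q)\le\ell-s+3\log n+O(1)\leq \ell-\log n+O(1)$, which is at most $\ell$ for large $n$. So the answers "no" are correct. At the end each live $b\in\Sigma^k$ needs its own input $y_b\in X_b$, where we set $h(y_b)=1-\mathrm{out}(y_b;b)$. There are at most $2^k$ of them, so it suffices that each $X_b$ has at least $2^k$ elements. This is guaranteed when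
$$k+\sum_{i=1}^k(s+i+1)=\frac{k(k+1)}2+k(s+2)\le n. \tag{2}$$

Condition (2) holds for large $n$ if $k\le n^\alpha$ with $\alpha<\frac12$. If $k\ge n^\alpha$ with $\alpha>\frac12$, then $k(k+1)/2>n$ for large $n$, and the count no longer guarantees even one survivor.

The point of failure is precise. The set $K_b$ depends on $b$, so a description of its members must contain the $i-1$ bits of $b$. To pay for these bits, $K_b$ must be smaller by a factor $2^{i-1}$, and the surviving set shrinks by the same factor. It is adaptivity that causes this. If $q_i(y;b)$ does not depend on $b$, then by induction on the stage all live strings of the same length have the same set $X_b$, so $K_b$ depends only on $i$ and $b$ need not be described. One may then replace $s+i$ by $s+1$ at every stage, and the condition becomes $k+k(s+2)\le n$, which allows $k$ of order $n/\log n$.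

## 4. One hitting set for all branches

We want, at stage $i$, a single set $K^i$ that serves all live $b\in\Sigma^{i-1}$ at once, so that its description does not mention $b$. It must capture a fraction $1/\mathrm{poly}(n)$ of the surviving inputs in every branch. A union of the sets $K_b$ is too large by a factor equal to the number of branches. The way out is that $K^i$ need not contain the most frequent strings of each branch.

In one branch, list the strings of a fixed length in order of decreasing frequency and cut the list into blocks of $B$ strings. Suppose $K^i$ contains at least one string from every complete block. A string in one block is asked at least as often as any string in the next block, so $B$ times its frequency bounds the total frequency of the next block. Hence $K^i$ captures at least a fraction $1/B$ of everything except the first block.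

As an example, let $B=2$ and let seven strings be asked $5,4,3,3,2,2,1$ times. The blocks have frequencies $(5,4),(3,3),(2,2),(1)$, and the last one is incomplete. In the worst case $K^i$ contains the strings with frequencies $4,3,2$ and captures $9$ inputs. The bound promises $\frac12(20-9)=5.5$.

Nothing precedes the first block to pay for it. Its total frequency is small, however, if no single string is very frequent, and if one is, we branch on it.

The gain is in the size of $K^i$. A set that meets $N$ given $B$-element subsets of $\Sigma^\ell$ needs only about $(2^\ell/B)\ln N$ elements, so the number of branches enters through $\ln N$ and no longer through $N$. Already in a toy case sharing helps: with blocks $\{v_1,v_2\},\{v_3,v_4\}$ from one branch and $\{v_2,v_3\},\{v_5,v_6\}$ from another, the three strings $v_2,v_3,v_5$ meet all four blocks.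

Very long strings need no selection. There are at most $2^{2m}$ possible queries in total, and a string that is long compared with $2m$ is described cheaply by its index among them.

The lemma treats a finite family of systems at once, indexed by $W$. For Theorem 1 one system is enough; the family is used in Section 7.

**Lemma 1.** Let $m\ge1$, $k\ge0$, $s\ge0$, $L\ge1$ be integers and $|Y|=2^m$. Let $W\ne\emptyset$ be finite, and for each $w\in W$ let $S_w$ (with functions $q_i^w,\mathrm{out}^w$) be a $k$-query system on $Y$. Put $B=3m2^s$ and assume
$$|W|\cdot2^k\cdot(2BL)^k\le2^m. \tag{3}$$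
Then there are finite sets $K^1,\dots,K^k\subseteq\Sigma^*$ and a function $h:Y\to\Sigma$ such that

* (a) $|K^i\cap\Sigma^\ell|\le2^{\ell-s}$ for all $\ell<L$;
* (b) $|K^i\cap\Sigma^\ell|\le2^{2m}$ for all $\ell\ge L$;
* (c) for every $w\in W$ and every $R$ with $R\cap\bigcup_iK^i=\emptyset$ there is $y\in Y$ with $S_w^R(y)\ne h(y)$.

They are produced by a fixed deterministic algorithm from the parameters and the tables of the systems. Its running time is polynomial in $2^m+L+T$, where $T$ is the maximal query length.

The sets $K^i$ and $h$ do not depend on $R$. This is what allows $h$ to be computed without the oracle.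

## 5. Proof of Lemma 1

Note that (3) gives $|W|2^k\le2^m$, and in particular $k\le m$.

**Step 1: the tree of live strings.** This step sets up the bookkeeping. For $w\in W$ and certain *live* strings $b\in\Sigma^{\le k}$ we define nonempty sets $X_{w,b}\subseteq Y$, by induction on $|b|$. Initially $\lambda$ is live for every $w$, and $X_{w,\lambda}=Y$. At stage $i$, for $1\le i\le k$, take each pair $(w,b)$ with $b\in\Sigma^{i-1}$ live for $w$ and write
$$X=X_{w,b},\qquad q(y)=q_i^w(y;b),\qquad \omega(u)=|\{y\in X:q(y)=u\}|.$$
We call $\omega(u)$ the weight of $u$. The weights of all strings sum to $|X|$.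

*Heavy case.* Some $u$ with $|u|<L$ has $\omega(u)\ge|X|/(2BL)$. Let $u_{w,b}$ be the first such $u$ in length-lexicographic order. Make $b0$ and $b1$ both live, with
$$X_{w,b0}=X_{w,b1}=\{y\in X:q(y)=u_{w,b}\}.$$

*Light case.* No such $u$ exists. For each $\ell<L$ list the strings $u\in\Sigma^\ell$ with $\omega(u)>0$ in order of decreasing $\omega$, ties broken lexicographically. Cut the list into consecutive blocks of exactly $B$ strings, except that the last block may be incomplete. The children of $b$ are defined in Step 3, once $K^i$ has been chosen.

**Step 2: choosing $K^i$ for all branches together.** This step produces a set that meets every complete block of every light pair and satisfies (a) and (b).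

For $\ell\ge L$ let $K^i\cap\Sigma^\ell$ be the set of all strings $q_i^w(y;b)$ of length $\ell$, over all $w\in W$, $y\in Y$, $b\in\Sigma^{i-1}$. There are at most $|W|\,2^k\,2^m\le2^{2m}$ of them, which is (b).

Now let $\ell<L$, and consider all complete blocks of strings of length $\ell$ that arise from light pairs $(w,b)$ with $|b|=i-1$. Let $N$ be their number. For one pair the blocks are disjoint and consist of strings of positive weight, so there are at most $|X|\le2^m$ of them. There are at most $|W|2^k\leq 2^m$ pairs. Hence $N\le2^{2m}$.

If $N=0$, let $K^i\cap\Sigma^\ell=\emptyset$; then (a) holds trivially. If $N\ge1$, some block consists of $B$ strings of length $\ell$, so $2^\ell\ge B$. Build $K^i\cap\Sigma^\ell$ greedily: repeatedly add a string of length $\ell$ lying in the largest number of blocks not yet hit (the lexicographically first such string), and stop when all blocks are hit.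

Suppose $v$ blocks are unhit. Counted over $\Sigma^\ell$, the incidences between strings and unhit blocks number $vB$, so some string lies in at least $vB/2^\ell$ unhit blocks. Each step therefore multiplies the number of unhit blocks by at most $1-B/2^\ell$. Put $t=\lceil(2^\ell/B)\,2m\ln2\rceil\ge1$. If the procedure has not stopped before, then after $t$ steps the number of unhit blocks is at most
$$N\Bigl(1-\frac B{2^\ell}\Bigr)^t<N e^{-tB/2^\ell}\le2^{2m}\cdot2^{-2m}=1,$$
so it is $0$. Since $2\ln2<1.4$, $2^\ell/B\ge1$ and $m\ge1$,
$$|K^i\cap\Sigma^\ell|\le t\le\frac{2^\ell}B\cdot1.4\,m+1\le\frac{2^\ell}B(1.4\,m+1)\le\frac{3m\,2^\ell}{B}=2^{\ell-s},$$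
which is (a).

**Step 3: the light case keeps a $1/(2B)$ fraction.** In the light case make only $b0$ live, with
$$X_{w,b0}=\{y\in X:q(y)\in K^i\}.$$
We show that $|X_{w,b0}|\ge|X|/(2B)$.

Let $\Omega_\ell=\sum_{|u|=\ell}\omega(u)$, so that $\sum_\ell\Omega_\ell=|X|$. Fix $\ell<L$ with $\Omega_\ell>0$, and let $\beta_1,\beta_2,\dots$ be the blocks. No string of length below $L$ is heavy, so $\beta_1$ has total weight at most $B\cdot|X|/(2BL)=|X|/(2L)$. Every later block $\beta_{j+1}$ is preceded by the complete block $\beta_j$, which contains some $u_j\in K^i$ by Step 2. By the ordering, $\omega(u_j)\ge\omega(u)$ for every $u\in\beta_{j+1}$, so $\beta_{j+1}$ has weight at most $B\,\omega(u_j)$. The strings $u_j$ are distinct because the blocks are disjoint. Summing over the later blocks,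
$$\sum_{u\in K^i\cap\Sigma^\ell}\omega(u)\ge\frac1B\Bigl(\Omega_\ell-\frac{|X|}{2L}\Bigr). \tag{4}$$
If $\Omega_\ell=0$, (4) holds because its right side is negative. For $\ell\ge L$, all strings of length $\ell$ with positive weight lie in $K^i$, so the left side equals $\Omega_\ell\ge\frac1B\Omega_\ell$. There are $L$ lengths below $L$. Summing over all $\ell$,
$$|X_{w,b0}|=\sum_{u\in K^i}\omega(u)\ge\frac1B\Bigl(|X|-L\cdot\frac{|X|}{2L}\Bigr)=\frac{|X|}{2B}.$$

**Step 4: defining $h$.** This step uses the size bound to pick one private input for each pair $(w,b)$ with $b$ a complete live answer string. In both cases a child set has at least $|X|/(2BL)$ elements, so all sets are nonempty, and for live $b\in\Sigma^k$ condition (3) gives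
$$|X_{w,b}|\ge2^m(2BL)^{-k}\ge|W|2^k.$$
There are at most $|W|2^k$ pairs $(w,b)$ with $b\in\Sigma^k$ live for $w$. Going through them one after another, we can choose $y_{w,b}\in X_{w,b}$ different from all those chosen before. The $y_{w,b}$ are pairwise distinct, so we may set
$$h(y_{w,b})=1-\mathrm{out}^w(y_{w,b};b),\qquad h=0\text{ elsewhere.}$$

**Step 5: proof of (c).** We show that for each admissible $R$ some private input has exactly the answers it was prepared for. Let $R\cap\bigcup_iK^i=\emptyset$ and $w\in W$. Define $b\in\Sigma^k$ recursively. Suppose $b_{<i}=b_1\dots b_{i-1}$ is live. If $(w,b_{<i})$ is heavy, let $b_i=R(u_{w,b_{<i}})$; if it is light, let $b_i=0$. In both cases $b_1\dots b_i$ is live again. Let $y=y_{w,b}$. The sets along $b$ are nested, so $y\in X_{w,b_1\dots b_i}$ for all $i$.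

We claim that $b^R(y)=b$. Suppose the first $i-1$ answers on $y$ are $b_{<i}$. Then the $i$-th query is $q=q_i^w(y;b_{<i})$. In the heavy case $q=u_{w,b_{<i}}$, because $y\in X_{w,b_1\dots b_i}$, and its answer is $R(u_{w,b_{<i}})=b_i$. In the light case $q\in K^i$, again because $y\in X_{w,b_1\dots b_i}$, so $q\notin R$ and the answer is $0=b_i$. By induction the claim holds, and
$$S_w^R(y)=\mathrm{out}^w(y;b)\ne h(y).$$

**Step 6: running time.** The number of pairs $(w,b)$ with $|b|\le k$ is less than $|W|2^{k+1}\le2^{m+1}$. For each pair we handle a set of at most $2^m$ inputs and the at most $2^m$ strings they ask, each of length at most $T$. Weights, lists and blocks can be computed by counting and sorting. In each stage there are at most $2^{2m}$ blocks of each length, and only lengths that occur need be treated. A greedy step always hits a new block, so there is at most one step per block. A maximizing string can be sought among the at most $2^{2m}$ strings that occur in blocks, since a string outside all blocks hits none. The sets for $\ell\ge L$ are lists of at most $2^{2m}$ table entries, and Step 4 is a greedy choice of at most $2^m$ inputs. The whole computation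 is polynomial in $2^m+L+T$. $\blacksquare$

## 6. Proof of Theorem 1

**Step 1: the language.** We diagonalize against one machine at each length. Let $M_1,M_2,\dots$ enumerate the oracle Turing machines, and let $e(n)=1+\max\{t:2^t\mid n\}$. Each $e\ge1$ equals $e(n)$ for infinitely many $n$, namely for $n=2^{e-1}\cdot$ odd. For $n<72$ let $A\cap\Sigma^n=\emptyset$. For $n\ge72$ set
$$m=n,\quad k=\Bigl\lfloor\frac n{7\log n}\Bigr\rfloor,\quad s=\lceil4\log n\rceil,\quad L=2n+s,\quad Y=\Sigma^n,\quad|W|=1.$$
The single system comes from $M_{e(n)}$. On $y\in\Sigma^n$ simulate $M_{e(n)}$ for at most $2^n$ steps, with $b_i$ as the answer to its $i$-th query. If the clock runs out or a $(k+1)$-st query is attempted, output $0$. If fewer than $k$ queries are made, append dummy queries $\lambda$ whose answers are ignored.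

**Step 2: condition (3).** We check that Lemma 1 applies. We have $2^s\le2n^4$, so $B=3n2^s\le6n^5$. Since $s\le n$ for $n\ge72$, also $L\le3n$. Hence $2BL\le36n^6$, and
$$2^k(2BL)^k\le(72n^6)^k\le n^{7k}\le2^n,$$
where the second inequality uses $n\ge72$ and the third the definition of $k$. Let $K_n^i$ for $i\le k$ and $h_n$ be given by Lemma 1, and let $A\cap\Sigma^n=\{y:h_n(y)=1\}$.

**Step 3: $A\in\mathrm E$.** The parameters are computable by exact integer arithmetic: $k$ is the largest integer with $n^{7k}\le2^n$, and $s$ is the least integer with $2^s\ge n^4$. The tables of the system have $2^{O(n)}$ entries, each obtained by simulating at most $2^n$ steps of a machine with index at most $1+\log n$. Queries have length at most $2^n$, so $T\le2^n$ and the algorithm of Lemma 1 takes time $2^{O(n)}$.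

**Step 4: the sets $K_n^i$ contain no random strings for large $n$.** This is the only place where Kolmogorov complexity enters. For every $\ell$,
$$|K_n^i\cap\Sigma^\ell|\le2^{\ell-s}. \tag{5}$$
For $\ell<L$ this is (a). For $\ell\ge L=2n+s$ it follows from (b), since $2^{2n}\le2^{\ell-s}$. In particular the intersection is empty if $\ell<s$.

Let $\rho=\lfloor\log n\rfloor+1$, the number of bits of $\mathrm{bin}(n)$. Let $V$ be the machine that, on input $1^\rho0\,\mathrm{bin}(n)\,\mathrm{bin}_\rho(i)\,z$, computes $s=\lceil4\log n\rceil$ and outputs the $z$-th element of $K_n^i\cap\Sigma^{|z|+s}$ in lexicographic order, if it exists. Here $\mathrm{bin}_\rho(i)$ is the $\rho$-bit binary representation of $i\le k\le n$, and $z$ is read as a number from $0$ to $2^{|z|}-1$. The input can be parsed, because $1^\rho0$ tells $V$ where the next two blocks end. By (5), each $q\in K_n^i\cap\Sigma^\ell$ is output for some $z$ with $|z|=\ell-s$. By (1),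
$$C_U(q)\le\ell-s+3\rho+1+c_V\le\ell-4\log n+3\log n+4+c_V\le\ell$$
as soon as $\log n\ge4+c_V$. So $q\notin R_{C_U}$. For all large $n$ and all $i$, therefore, $K_n^i\cap R_{C_U}=\emptyset$. The machine $U$ affects only how large $n$ must be; the language $A$ does not depend on it.

**Step 5: conclusion.** Suppose $M_e$ with oracle $R=R_{C_U}$ decides $A$ within the stated bounds. Choose a large $n$ with $e(n)=e$ such that the bounds hold at length $n$ and all $K_n^i$ are disjoint from $R$. The number of queries is an integer, so it is at most $k$. Hence on every $y\in\Sigma^n$ the clocked system with oracle $R$ has the same output as $M_e^R(y)$. By Lemma 1(c) there is $y\in\Sigma^n$ with $M_e^R(y)\ne h_n(y)=A(y)$, a contradiction.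

For the last claims, let $\alpha<1$ and let $p$ be a polynomial. Then $n^\alpha\le n/(7\log n)$ and $p(n)\le2^n$ for all large $n$, so no polynomial-time machine with at most $n^\alpha$ queries decides $A$ with oracle $R_{C_U}$. $\blacksquare$

## 7. Near-random oracles, advice, and smaller time bounds

Step 4 showed more than was needed: members of $K_n^i$ have complexity below their length by a margin, and the margin grows if $s$ does. So the oracle may be any set of strings that are close to random. Fix a reference universal machine and write $C$ for its complexity; changing it only changes the constant $d$ in the next definition.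

**Definition (near-random).** A set $R$ is $(r,d)$-near-random at $n$ if $C(q)\ge|q|-r\log(n+|q|)-d$ for every $q\in R$.

For example, for every universal $U$ there is $d_U$ with $C_U\le C+d_U$, so $x\in R_{C_U}$ implies $C(x)>|x|-d_U$, and $R_{C_U}$ is $(0,d_U)$-near-random at every $n\geq 1$. At the other extreme, a set of strings of length at most $r\log n+d$ is always $(r,d)$-near-random at $n$, because the required lower bound on $C(q)$ is at most $0$. This second example returns in Section 8.

**Theorem 2.** Let $c\ge1$, $r\ge0$ be integers and $\delta\in[0,1)$ rational. Let $m(n)\le n$ be such that $m(n)/\log n\to\infty$ and $1^n\mapsto m(n)$ is computable in time $2^{O(m(n))}$. Put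
$$k(n)=\Bigl\lfloor\frac{(1-\delta)m(n)}{(r+8)\log n}\Bigr\rfloor.$$
There is $A\in\mathrm{DTIME}(2^{O(m(n))})$ such that the following holds for every $d$, every oracle machine $M$, every sequence of sets $R_n$ that are $(r,d)$-near-random at $n$, and every sequence of advice strings $w_n$ with $|w_n|=\lfloor\delta m(n)\rfloor$. For all sufficiently large $n$ (depending only on $M$, $d$ and the fixed data): if $M^{R_n}(\cdot,w_n)$ on inputs of length $n$ runs in time $\le2^{c\,m(n)}$ and makes at most $k(n)$ adaptive queries, then $M^{R_n}(x,w_n)\ne A(x)$ for some $x\in\Sigma^n$.

Two features are new compared with Theorem 1. The failure occurs at every large length, because a whole family of machines and all advice strings are treated together through $W$. And the exponential cost is $2^{O(m)}$ with $m$ possibly smaller than $n$, because the diagonalization uses only $2^m$ inputs of length $n$.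

**Step 1: parameters.** We apply Lemma 1 at each length. Let $M_1,M_2,\dots$ enumerate the oracle machines, now with a second argument for advice. Write $m=m(n)$, $k=k(n)$. If $n<96$ or $k=0$, let $A\cap\Sigma^n=\emptyset$; this concerns finitely many $n$, as $m/\log n\to\infty$. For all other $n$ take
$$Y=\{y0^{n-m}:y\in\Sigma^m\},\quad s=\lceil(r+4)\log n\rceil,\quad L=4m,\quad W=\{1,\dots,\lfloor\log n\rfloor\}\times\Sigma^{\lfloor\delta m\rfloor}.$$
The system $S_{(e,w)}$ is $M_e(\cdot,w)$, clocked at $2^{cm}$ steps and $k$ queries as in Section 6.

We have $2^s\le2n^{r+4}$ and $m\le n$, so $B\le6n^{r+5}$ and $2BL\le48n^{r+6}$. Since $k\ge1$ and $n\ge96$, we have $\log n\le n^k$ and $96n^{r+6}\le n^{r+7}$. Hence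
$$|W|\,2^k(2BL)^k\le(\log n)\,2^{\delta m}(96n^{r+6})^k\le2^{\delta m}n^{(r+8)k}\le2^{\delta m}2^{(1-\delta)m}=2^m,$$
so (3) holds. With $K_n^i$ and $h_n$ from Lemma 1, let $A(x)=h_n(x)$ for $x\in Y$ and $A(x)=0$ for $x\in\Sigma^n\setminus Y$.

**Step 2: the time bound.** We check that $A\in\mathrm{DTIME}(2^{O(m(n))})$. Since $m/\log n\to\infty$, we have $n\le2^m$ for large $n$, so polynomial factors in $n$ are absorbed. The value $m$ is computable in time $2^{O(m)}$ by assumption. Also $s$ is the least integer with $2^s\ge n^{r+4}$, and if $\delta=a/b$ then $k$ is the largest integer with $n^{(r+8)bk}\le2^{(b-a)m}$. There are $|W|2^m2^k\le2^{2m}$ combinations $(w,y,b)$ with $b\in\Sigma^k$, each needs a simulation of at most $2^{cm}$ steps of a machine with index at most $\log n$, and $T\le2^{cm}$. So the tables and the algorithm of Lemma 1 take time $2^{O(m)}$.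

**Step 3: members of $K_n^i$ are far from random.** We show that for large $n$, every $q\in K_n^i\cap\Sigma^\ell$ satisfies
$$C(q)<\ell-r\log(n+\ell)-d. \tag{6}$$
Note that $i\le k\le n$, and that $n\mapsto(K_n^i)_i$ is computable.

Let $\ell<L$. By (a) and the same coding as in Section 6,
$$C(q)\le\ell-s+3\log n+O(1)\le\ell-(r+1)\log n+O(1).$$
Here $n+\ell\le5n$, so $r\log(n+\ell)+d\le r\log n+r\log5+d$, and (6) holds once $\log n$ exceeds a constant depending on $d$ and the fixed data.

Let $\ell\ge L=4m$. Describe $q$ by self-delimiting codes of $n$, $i$ and $\ell$, followed by an index of $2m$ bits in $K_n^i\cap\Sigma^\ell$, which suffices by (b). The pair $(n,i)$ takes $3\log n+O(1)$ bits and $\ell$ takes $2\log(\ell+1)+O(1)$ bits, so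
$$C(q)\le2m+2\log(\ell+1)+3\log n+O(1).$$
Since $\ell-2m\ge\ell/2$ and $\log(n+\ell)\le\log(n+1)+\log(\ell+1)$, inequality (6) follows from
$$\frac\ell2>(r+2)\log(\ell+1)+(r+3)\log(n+1)+O(1),$$
where $O(1)$ includes $d$. For large $n$ this is true, because $\ell/4\ge m\ge(r+5)\log(n+1)+O(1)$ by $m/\log n\to\infty$, and $\ell/4>(r+5)\log(\ell+1)$ since $\ell\ge4m$ is large.

**Step 4: conclusion.** By (6), for large $n$ every set $R_n$ that is $(r,d)$-near-random at $n$ is disjoint from all $K_n^i$. Let $M=M_e$, and let $n$ also satisfy $\log n\ge e$. Then $(e,w_n)\in W$. If $M^{R_n}(\cdot,w_n)$ obeys the bounds at length $n$, the system $S_{(e,w_n)}$ with oracle $R_n$ computes $M^{R_n}(x,w_n)$ on every $x\in Y$, and Lemma 1(c) gives $x\in Y$ with $M^{R_n}(x,w_n)\ne h_n(x)=A(x)$. This proves Theorem 2. $\blacksquare$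

**Corollary 1.** For each fixed $c$ there is a language in $\mathrm E$ that is not reducible to $R_{C_U}$, for any $U$, by $2^{cn}$-time reductions with at most $n/(8\log n)$ adaptive queries; every such reduction fails at every sufficiently large length. With $(1-\delta)n/(8\log n)$ queries this remains true with $\lfloor\delta n\rfloor$ bits of advice, for every rational $\delta\in[0,1)$ (the language may depend on $\delta$).

*Proof.* Apply Theorem 2 with $m(n)=n$, $r=0$ and the given $\delta$ ($\delta=0$ for the first part), and with $R_n=R_{C_U}$, which is $(0,d_U)$-near-random at every $n\geq 1$. $\blacksquare$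

**Corollary 2.** For every rational $0<\alpha<1$ and every $U$, $\mathrm{DTIME}(2^{O(n^\alpha\log n)})\not\subseteq P_{n^\alpha\text{-T}}(R_{C_U})$.

*Proof.* Apply Theorem 2 with $c=1$, $r=\delta=0$ and $m(n)=\min\{n,\,9\lceil n^\alpha\rceil\lceil\log n\rceil\}$. If $\alpha=a/b$, then $\lceil n^\alpha\rceil$ is the least integer $t$ with $t^b\ge n^a$, so $m(n)$ is computable in polynomial time, which is within $2^{O(m(n))}$ as $m/\log n\to\infty$. For large $n$ the minimum is the second term. Thus $m=O(n^\alpha\log n)$ and $m/(8\log n)\ge\frac98n^\alpha\ge n^\alpha$, so a machine with at most $n^\alpha$ queries makes at most $k(n)$ queries. A polynomial time bound is at most $2^{m(n)}$ for large $n$. $\blacksquare$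

**Corollary 3.** Let $r\ge0$ be an integer. Corollaries 1 and 2 hold, with the constant $8$ in Corollary 1 replaced by $r+8$, for every set of near-random strings, that is, with $R_{C_U}$ replaced by any set $R$ that is, for some $d$, $(r,d)$-near-random at every $n\ge2$. The language does not depend on $R$ or $d$. Such sets are:

* arbitrary subsets of $R_{C_U}$, with $r=0$;
* the sets $\{x:C(x)\ge|x|-r\log(|x|+2)-d\}$;
* the random strings relative to an oracle $H$, $\{x:C^H(x)>|x|\}$, with $r=0$;
* the prefix-free version $\{x:K(x)\ge|x|\}$, with $r=2$.

*Proof.* For Corollary 1 use Theorem 2 with the given $r$. For Corollary 2 replace $9$ by $r+9$ in $m(n)$; then $m/((r+8)\log n)\ge n^\alpha$ for large $n$, and still $m=O(n^\alpha\log n)$. It remains to check the list. A subset of a near-random set is near-random. For $n\ge2$ we have $\log(|x|+2)\le\log(n+|x|)$, which gives the second item. For the third, $C^H\le C+O(1)$, so $C^H(x)>|x|$ implies $C(x)\ge|x|-O(1)$. For the fourth, a shortest program $p$ of $x$ can be made self-delimiting by writing the binary length of $|p|$ in unary, a separator, $|p|$ in binary, and then $p$. This takes $|p|+2\log(|p|+1)+O(1)$ bits, and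 $|p|=C(x)\le|x|+O(1)$. So $K(x)\le C(x)+2\log(|x|+2)+O(1)$, and $K(x)\ge|x|$ implies $C(x)\ge|x|-2\log(|x|+2)-O(1)$. $\blacksquare$

## 8. Hiding an arbitrary language in near-random sets

Theorem 2 is about arbitrary near-random oracles. In that generality its query bound has a partial converse.

**Theorem 3.** There is a constant $d$ such that for every language $A$ there are sets $R_n$, $(4,d)$-near-random at $n$, for which

* (i) $A\cap\Sigma^n$ is decided in polynomial time with $O(n/\log n)$ queries to $R_n$ and $O(n^3)$ bits of advice;
* (ii) $A\cap\Sigma^n$ is decided by a uniform polynomial-time machine with $O(n^3)$ queries to $R_n$.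

The plan is to give each $x\in\Sigma^n$ a nearly random string $h_t(x)$ as its name, where $t$ depends on $x$, and to store the bit $A(x)$ next to that name. One map of $\Sigma^n$ into strings of length about $n$ cannot be expected to give every $x$ a good name, so we use about $n/\log n$ rounds, each of which deals with all but a fraction about $1/n$ of the remaining inputs.

**Step 1: small $n$.** We dispose of $1\le n<16$ by putting $R_n=A\cap\Sigma^n$ and querying the input itself. This set is $(4,d)$-near-random at $n$ if $d\ge16$, since then $|q|-d<0\le C(q)$. (The empty input is hard-wired.) From now on $n\ge16$.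

**Step 2: rounds and lengths.** Let
$$\kappa=\lceil\log n\rceil,\qquad\tau=\Bigl\lceil\frac{n+1}\kappa\Bigr\rceil,\qquad\ell_t=n-\kappa t+2\kappa\quad(0\le t<\tau).$$
Since $\kappa(\tau-1)<n+1$, we have $\kappa(\tau-1)\le n$, so $2\kappa\le\ell_t\le n+2\kappa$. Call $z\in\Sigma^{\ell_t}$ *bad* if $C(z)<\ell_t-2\kappa$. Fewer than $2^{\ell_t-2\kappa}$ strings $z$ are bad.

**Step 3: serving the inputs.** We construct the names. Let $G_0=\Sigma^n$. Given $G_t$ with $|G_t|\le2^{n-\kappa t}$, we choose an affine map $h_t:\mathrm{GF}(2)^n\to\mathrm{GF}(2)^{\ell_t}$. Call $x\in G_t$ *served at $t$* if $h_t(x)$ is not bad and $h_t(x)\ne h_t(x')$ for all $x'\in G_t\setminus\{x\}$. Let $G_{t+1}$ be the set of unserved $x\in G_t$.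

To choose $h_t$, consider a random map $h(x)=Dx+v$ with $D$ a uniform matrix and $v$ a uniform independent vector. For $x\ne x'$ the difference $h(x)-h(x')=D(x-x')$ is uniform, because $x-x'\ne0$, and $h(x)$ is uniform because of $v$. So $h(x)$ is bad with probability less than $2^{-2\kappa}$, and $h(x)=h(x')$ with probability $2^{-\ell_t}$. By a union bound over the members of $G_t$,
$$\mathbb E|G_{t+1}|\le|G_t|\bigl(2^{-2\kappa}+2^{n-\kappa t-\ell_t}\bigr)=|G_t|\cdot2\cdot2^{-2\kappa}\le|G_t|2^{-\kappa}.$$
Fix an $h_t$ with $|G_{t+1}|\le|G_t|2^{-\kappa}\le2^{n-\kappa(t+1)}$. After all rounds $|G_\tau|\le2^{n-\kappa\tau}<1$, so $G_\tau=\emptyset$ and every $x\in\Sigma^n$ is served exactly once.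

**Step 4: the set $R_n$, first part.** Put into $R_n$ all strings $h_t(x)0$ with $x$ served at $t$, and all strings $h_t(x)1$ with $x$ served at $t$ and $x\in A$. There is a constant $c_1$ with $C(z)\le C(z\sigma)+c_1$ for all strings $z$ and bits $\sigma$. So each such string $q$, of length $\ell_t+1$, has
$$C(q)\ge\ell_t-2\kappa-c_1\ge|q|-1-2(\log n+1)-c_1\ge|q|-4\log(n+|q|)-(c_1+3).$$
Put $d=\max\{c_1+3,16\}$; this does not depend on $A$. Different $t$ use different lengths.

**Step 5: decoding with advice, proof of (i).** The advice consists of the maps $h_0,\dots,h_{\tau-1}$. Each is given by at most $(n+2\kappa)(n+1)$ bits. For $n\ge16$ we have $\kappa\ge4$ and $\kappa\le\log n+1\le n/2$, so $\tau\le\frac{n+1}4+1\le\frac n2$, $n+2\kappa\le2n$ and $n+1\le2n$. The advice has at most $2n^3$ bits.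

On input $x$, for $t=0,1,\dots$ query $h_t(x)0$ until the first positive answer, then query $h_t(x)1$ and output its answer. This is correct: as long as $x$ has not been served before $t$, we have $x\in G_t$. If $h_t(x)0\in R_n$, then, since only round $t$ uses the length $\ell_t+1$, $h_t(x)=h_t(x')$ for some $x'$ served at $t$, and by uniqueness of the name of $x'$ within $G_t$ we get $x=x'$. Conversely, when $x$ is served at $t$, the answer is positive. So the first positive answer occurs exactly in the round in which $x$ is served, and then $h_t(x)1\in R_n$ if and only if $x\in A$. (For the last equivalence, $h_t(x)1\in R_n$ means $h_t(x)=h_t(x')$ for some $x'\in A$ served at $t$, hence $x'=x$.) At most $\tau+1=O(n/\log n)$ queries are made.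

**Step 6: storing the advice in the oracle, proof of (ii).** Here we use that very short strings are automatically near-random. Among the lengths $4\kappa$ and $4\kappa+1$ choose one, $\ell^*$, that is not congruent to $n+1$ modulo $\kappa$; this is possible because the two are not congruent to each other modulo $\kappa\ge2$. All lengths $\ell_t+1$ are congruent to $n+1$ modulo $\kappa$, so $\ell^*$ differs from all of them. A string $q$ of length $\ell^*$ has $|q|\le4(\log n+1)+1$, so $|q|-4\log(n+|q|)\le5\le d$ and $C(q)\ge0\ge|q|-4\log(n+|q|)-d$. Hence such strings may be put into $R_n$ or left out freely.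

There are at least $2^{4\kappa}\ge n^4\ge2n^3$ of them. For each $j$ up to the number of advice bits, put the $j$-th string of length $\ell^*$ into $R_n$ exactly if the $j$-th advice bit is $1$. Since no length is used twice, Step 5 remains valid. A uniform machine computes $\kappa$, $\tau$ and $\ell^*$ from $n$, reads the advice with at most $2n^3$ queries, and then decodes with $\tau+1$ further queries, all in polynomial time. This gives $O(n^3)$ queries. $\blacksquare$

**Scope.** Part (i) says that for arbitrary near-random oracles, as in Theorem 2, the bound of order $n/\log n$ on the number of queries cannot be improved beyond a constant factor once polynomial advice is allowed. Part (ii) says that for uniform reductions to such oracles the bound cannot be extended to $O(n^3)$ queries: even for an $\mathrm E$-complete $A$, polynomially many queries to suitable near-random sets suffice. The oracles in Theorem 3 are built to fit $A$, and no such converse is claimed for the specific sets $R_{C_U}$.
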